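\title{Ultraweak continuity on maximal abelian subalgebras of $C^*$-algebras}

\begin{abstract}
Let $A$ be a $C^*$-algebra acting on a Hilbert space. If a linear map on $A$ is ultraweakly continuous on every maximal abelian $*$-subalgebra, must it be ultraweakly continuous on $A$? We show that the answer is no: in a suitable faithful representation of the reduced $C^*$-algebra of an uncountable free group, the canonical trace is ultraweakly continuous on every commutative $*$-subalgebra but not on the whole algebra. Two further theorems delimit the failure. For bounded maps the answer is yes whenever the ultraweak closure of $A$ is $\sigma$-finite, in particular on a separable Hilbert space. A separable $C^*$-algebra has the affirmative property for bounded functionals in all of its faithful representations if and only if it is of type~I.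
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a Hilbert space. The \emph{ultraweak topology} on $B(H)$ is the weakest topology for which the functionals
\[
x\mapsto\sum_n\langle x\xi_n,\eta_n\rangle,\qquad \sum_n\|\xi_n\|^2<\infty,\quad \sum_n\|\eta_n\|^2<\infty,
\]
are continuous, and these are all the ultraweakly continuous linear functionals on $B(H)$. A $C^*$-algebra $A\subseteq B(H)$ carries the relative topology. A functional on $A$ is ultraweakly continuous exactly when it is given by vectors of $H$ in this way, so the property depends on how $A$ acts and not only on $A$.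

\begin{example}\label{ex:interval}
Let $A=C[0,1]$ and $\rho(f)=\int_0^1 f(t)\,dt$. If $A$ acts by multiplication on $L^2[0,1]$, then $\rho(f)=\langle f1,1\rangle$ is ultraweakly continuous. Now let $A$ act by multiplication on the nonseparable space $\ell^2([0,1])$, with basis $(\delta_t)$. For each finite set $E\subset[0,1]$ choose $f_E\in A$ with $0\le f_E\le1$, $f_E=0$ on $E$ and $\rho(f_E)\ge1/2$. Since $f_E\delta_t=0$ as soon as $t\in E$, the bounded net $(f_E)$ tends to $0$ strongly, hence ultraweakly, and $\rho$ is not ultraweakly continuous. No bounded \emph{sequence} detects this: if $f_n\to0$ ultraweakly, then $f_n(t)=\langle f_n\delta_t,\delta_t\rangle\to0$ for every $t$, and $\rho(f_n)\to0$ by dominated convergence.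
\end{example}

We write \emph{masa} for maximal abelian $*$-subalgebra. By Zorn's lemma every commutative $*$-subalgebra lies in a masa, so continuity on all masas is the same as continuity on all commutative $*$-subalgebras. The following question is Problem~(1.3.2) of \cite{ICM}.

\begin{quote}
\textbf{Problem.} Let $A\subseteq B(H)$ and $B\subseteq B(K)$ be $C^*$-algebras and let $\Phi\colon A\to B$ be linear. If $\Phi$ is ultraweakly continuous on every masa of $A$, is $\Phi$ ultraweakly continuous on $A$?
\end{quote}

Two facts are recorded in \cite{ICM}. First, the problem reduces to linear functionals: by definition of the topology on $B(K)$, the map $\Phi$ is ultraweakly continuous on a subspace if and only if $\psi\circ\Phi$ is, for every ultraweakly continuous functional $\psi$ on $B(K)$. Second, the answer is affirmative when $A$ is a von Neumann algebra. For states the reason is easy to see. A state $\rho$ of a von Neumann algebra is ultraweakly continuous if and only if $\rho(\sum_ie_i)=\sum_i\rho(e_i)$ for every family of mutually orthogonal projections, and such a family lies, together with its sum,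 in a single masa. A $C^*$-algebra may have no projections, but the functional calculus of a positive element supplies substitutes, and these too lie in a commutative subalgebra. The answer is trivially yes for commutative $A$, and it is yes for bounded functionals on the compact operators on $H$, all of which are given by trace class operators. One would therefore guess that the answer is always yes. It is not.

For a set $S$ let $F=F_S$ be the free group on $S$, let $\lambda$ be the left regular representation on $\ell^2(F)$, given by $\lambda(g)\delta_t=\delta_{gt}$, and let $C^*_r(F)$ be the norm closure of the linear span of $\lambda(F)$. The \emph{canonical trace} is $\tau(x)=\langle x\delta_e,\delta_e\rangle$.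

\begin{theorem}\label{thm:free}
Let $S$ be an uncountable set and $A=C^*_r(F_S)$. There is a faithful representation $\pi$ of $A$ such that the tracial state $\rho=\tau\circ\pi^{-1}$ is ultraweakly continuous on every commutative $*$-subalgebra of $\pi(A)$, but not on $\pi(A)$.
\end{theorem}

This answers the Problem in the negative, with a unital algebra, $\Phi=\rho$ and $B=\mathbb C$. The Hilbert space of $\pi$ is nonseparable, and the next theorem shows that it has to be. A von Neumann algebra is \emph{$\sigma$-finite} if every family of mutually orthogonal nonzero projections in it is countable.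

\begin{theorem}\label{thm:sigma}
Let $A\subseteq B(H)$ be a $C^*$-algebra whose ultraweak closure is $\sigma$-finite; this is the case whenever $H$ is separable. A bounded functional on $A$ that is ultraweakly continuous on $C^*(a)$ for each positive $a\in A$ is ultraweakly continuous. In particular, a bounded functional on $A$ that is ultraweakly continuous on every masa is ultraweakly continuous.
\end{theorem}

The algebra in Theorem~\ref{thm:free} is itself nonseparable. Among separable algebras, those that admit a counterexample in some representation can be determined. For a positive element $b$ of a $C^*$-algebra $C$, let $\operatorname{her}(b)$ be the norm closure of $bCb$, the hereditary subalgebra generated by $b$, and call $b$ \emph{abelian} if $\operatorname{her}(b)$ is commutative. We use the notion of type~I (GCR) in the following form \cite[Ch.~6]{Pedersen}: $A$ is \emph{of type~I} if every nonzero quotient of $A$ contains a nonzero abelian element.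

\begin{theorem}\label{thm:typeI}
For a separable $C^*$-algebra $A$ the following are equivalent.
\begin{itemize}
\item[(i)] $A$ is of type~I.
\item[(ii)] For every faithful representation $\pi$ of $A$, every bounded functional on $\pi(A)$ that is ultraweakly continuous on each masa is ultraweakly continuous.
\end{itemize}
If $A$ is not of type~I, there are a faithful representation $\pi$ and a state $\rho$ of $A$ such that $\rho\circ\pi^{-1}$ is ultraweakly continuous on every commutative $C^*$-subalgebra of $\pi(A)$ but not on $\pi(A)$.
\end{theorem}

For example, the separable nuclear CAR algebra admits a counterexample (Example~\ref{ex:CAR}). By Theorem~\ref{thm:sigma}, the ultraweak closure of $\pi(A)$ is then not $\sigma$-finite. In Theorems~\ref{thm:sigma} and~\ref{thm:typeI} boundedness is a hypothesis, while the functionals in the counterexamples are states. The reduction to functionals, applied to the identity representation, gives the following statement for maps.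

\begin{corollary}\label{cor:maps}
Let $A\subseteq B(H)$ and $B\subseteq B(K)$ be $C^*$-algebras, and let $\Phi\colon A\to B$ be a bounded linear map that is ultraweakly continuous on every masa of $A$. If the ultraweak closure of $A$ is $\sigma$-finite, or if $A$ is separable and of type~I, then $\Phi$ is ultraweakly continuous.
\end{corollary}

Both counterexamples have the same shape. By the Hahn--Banach theorem, $\rho$ is ultraweakly continuous on a subalgebra $D$ if and only if it agrees on $D$ with some ultraweakly continuous functional $\omega_D$ on $A$. Nothing forces $\omega_D$ to be the same for all $D$, or to resemble $\rho$ outside $D$. One therefore looks for a state $\rho$ and a family of positive functionals, each singular to $\rho$, that imitate $\rho$ on each commutative subalgebra, and one takes for $\pi$ a representation in which these functionals are ultraweakly continuous and $\rho$ is not. In Section~\ref{sec:free} the imitating states are explicit and are indexed by the free generators; in Section~\ref{sec:nonI} they are constructed by repeated halving inside a II$_1$ factor. The affirmative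 results are proved in Sections~\ref{sec:sigma} and~\ref{sec:typeI}. The answer to the Problem needs only Sections~\ref{sec:prelim} and~\ref{sec:free}.

\section{Ultraweak continuity and normal functionals}\label{sec:prelim}

We collect the standard facts that are used below. Let $D\subseteq B(H)$ be a $C^*$-algebra and $\overline D$ its ultraweak closure, which is a von Neumann algebra on the closed span of $DH$.
\begin{itemize}
\item[(U1)] The adjoint is ultraweakly continuous, multiplication is separately ultraweakly continuous, and closed balls of $\overline D$ are ultraweakly compact. A bounded net that converges strongly converges ultraweakly.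
\item[(U2)] (Hahn--Banach) An ultraweakly continuous functional on a linear subspace of $B(H)$ extends to an ultraweakly continuous functional on $B(H)$.
\item[(U3)] (Kaplansky) Every contraction in $\overline D$ is the strong limit of a net of contractions in $D$, which may be taken self-adjoint or positive if the given contraction is.
\item[(U4)] The ultraweakly continuous functionals on $D$ form a norm closed subspace of $D^*$. Indeed, the ultraweakly continuous functionals on $\overline D$ form a Banach space, and restriction to $D$ is isometric on it by (U3) and has the required range by (U2).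
\end{itemize}
Let $M$ be a von Neumann algebra. Ultraweakly continuous functionals and homomorphisms on $M$ are called \emph{normal}.
\begin{itemize}
\item[(N1)] A bounded monotone net of self-adjoint elements converges strongly in $M$, so normal functionals converge along it. If $l_\iota\to0$ strongly and boundedly, then $l_\iota^*l_\iota\to0$ strongly, so $\psi(l_\iota^*l_\iota)\to0$ for normal $\psi$.
\item[(N2)] If $\psi\ge0$ and $\psi(e)=0$ for a projection $e$, then $\psi(ex)=0$ for all $x$, by the Cauchy--Schwarz inequality. A positive normal $\psi$ has a \emph{support}, the smallest projection $s$ with $\psi(1-s)=0$. A hermitian normal $\rho$ has a Jordan decomposition $\rho=\rho_+-\rho_-$ into positive normal functionals with orthogonal supports $s_+$, $s_-$, and then $\rho_+(x)=\rho(s_+x)$.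
\item[(N3)] An ultraweakly closed two-sided ideal of $M$ has the form $Mf$ with $f$ a central projection. A $*$-isomorphism between von Neumann algebras is an ultraweak homeomorphism.
\item[(N4)] A nonzero $M$ is $\sigma$-finite if and only if it has a faithful normal state. A von Neumann algebra on a separable Hilbert space is $\sigma$-finite.
\item[(N5)] If $\chi$ is a faithful normal state, $0\le x_n\le1$ and $\chi(x_n)\to0$, then $x_n\to0$ ultraweakly. Indeed, every ultraweak cluster point $x$ satisfies $x\ge0$ and $\chi(x)=0$, so $x=0$, and the unit ball is compact.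
\end{itemize}
A nonzero projection $p\in M$ is \emph{minimal} if no projection lies strictly between $0$ and $p$; by the spectral theorem, $pMp=\mathbb Cp$ in that case. In the absence of minimal projections one can cut projections at any prescribed size.

\begin{lemma}\label{lem:halving}
Let $N$ be a von Neumann algebra without minimal projections, $\psi$ a positive normal functional on $N$, $e\in N$ a projection and $0\le t\le\psi(e)$. There is a projection $f\le e$ in $N$ with $\psi(f)=t$.
\end{lemma}

\begin{proof}
Let $C$ be a maximal chain of projections below $e$; it contains $0$ and $e$. Put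
\[
f_-=\sup\{f\in C:\psi(f)\le t\},\qquad f_+=\inf\{f\in C:\psi(f)\ge t\}.
\]
By (N1), $\psi(f_-)\le t\le\psi(f_+)$. An element $f\in C$ with $\psi(f)\le t$ lies below $f_-$. An element with $\psi(f)>t$ dominates every $f'\in C$ with $\psi(f')\le t$, and hence dominates $f_-$. So $f_-$ is comparable with all of $C$ and belongs to $C$ by maximality; the same argument with the order reversed applies to $f_+$. If $f_-\ge f_+$, then $t\ge\psi(f_-)\ge\psi(f_+)\ge t$, and $f_-$ is the required projection. Otherwise $f_+-f_-$ is a nonzero projection, and since it is not minimal, there is a projection $g$ strictly between $f_-$ and $f_+$. Every $f\in C$ satisfies $f\le f_-$ or $f\ge f_+$, so $g$ is comparable with all of $C$ and is not in $C$, contradicting maximality.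
\end{proof}

\section{The trace on an uncountable free group}\label{sec:free}

\subsection{Fourier coefficients}

Let $F=F_S$, $A=C_r^*(F)$ and $L(F)=\lambda(F)''$. For $x\in L(F)$ write $x\delta_e=\sum_t\hat x(t)\delta_t$. The unitaries $r_k$ defined by $r_k\delta_t=\delta_{tk}$ commute with $\lambda(F)$, hence with $L(F)$. Therefore $x\delta_k=r_kx\delta_e=\sum_t\hat x(t)\delta_{tk}$, that is,
\begin{equation}\label{eq:matrix}
\langle x\delta_k,\delta_h\rangle=\hat x(hk^{-1})\qquad(h,k\in F).
\end{equation}
The normal state $\tau(x)=\hat x(e)$ of $L(F)$ is faithful, because $\tau(x^*x)=\|x\delta_e\|^2=0$ makes all matrix entries \eqref{eq:matrix} vanish. It is a trace, because $gh=e$ if and only if $hg=e$, and the identity $\tau(xy)=\tau(yx)$ passes from $\lambda(F)$ to $L(F)$ by linearity and (U1).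

We say that $x$ is \emph{supported in} a subgroup $G$ if $\hat x$ vanishes off $G$. For $S_0\subseteq S$ let $F_{S_0}$ be the subgroup generated by $S_0$. Since $\hat x$ is square summable, it vanishes off a countable set, and each element of $F$ involves finitely many generators. Hence \emph{countably many elements of $L(F)$ are supported in $F_{S_0}$ for one countable $S_0$}. If $x$ is supported in $G$, then $x\,\ell^2(G)\subseteq\ell^2(G)$ by \eqref{eq:matrix}; if moreover $x=x^*$, then $\ell^2(G)$ reduces $x$.

\subsection{States that imitate the trace}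

\begin{lemma}\label{lem:omega}
For each $s\in S$ there is a state $\omega_s$ of $A$ such that $\omega_s(\lambda(g))=1$ for $g\in\langle s\rangle$, $\omega_s(\lambda(g))=0$ for $g\notin\langle s\rangle$, and $\omega_s(y)=\tau(y)$ whenever $y\in A$ is supported in $F_{S_0}$ with $s\notin S_0$.
\end{lemma}

\begin{proof}
Let $Q_s$ be the projection onto $\ell^2(\langle s\rangle)$. The compression $Q_s\lambda(g)Q_s$ is the regular representation of $g$ on $\ell^2(\langle s\rangle)$ if $g\in\langle s\rangle\cong\mathbb Z$, and it is $0$ otherwise, since $gs^j=s^i$ forces $g\in\langle s\rangle$. So $a\mapsto Q_saQ_s$ is a unital positive map of $A$ into $C^*_r(\langle s\rangle)$. The Fourier transform identifies $C^*_r(\langle s\rangle)$ with $C(\mathbb T)$ and the generator with the coordinate function. Let $\omega_s$ be the compression followed by evaluation at $1\in\mathbb T$. If $y$ is supported in $F_{S_0}$ and $s\notin S_0$, then $\langle y\delta_{s^j},\delta_{s^i}\rangle=\hat y(s^{i-j})$ vanishes for $i\ne j$, because $\langle s\rangle\cap F_{S_0}=\{e\}$, and equals $\tau(y)$ for $i=j$. Thus $Q_syQ_s=\tau(y)Q_s$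 and $\omega_s(y)=\tau(y)$.
\end{proof}

Let $(\pi_s,H_s,\xi_s)$ be the GNS triple of $\omega_s$, so that $\omega_s(a)=\langle\pi_s(a)\xi_s,\xi_s\rangle$ and $\pi_s(A)\xi_s$ is dense in $H_s$. The mechanism of Theorem~\ref{thm:free} is already visible with two generators.

\begin{example}\label{ex:two}
Let $S=\{s,t\}$. On $C^*(\lambda(t))\cong C(\mathbb T)$ the trace is Haar measure, since $\tau(\lambda(t)^n)=0$ for $n\neq0$. By Lemma~\ref{lem:omega}, $\omega_s$ is Haar measure on this subalgebra as well, whereas $\omega_t$ is the point mass at $1$. On $C^*(\lambda(s))$ the roles are exchanged. So in $\pi_s\oplus\pi_t$ the trace is given by the vector $\xi_s$ on $C^*(\lambda(t))$ and by the vector $\xi_t$ on $C^*(\lambda(s))$. Yet $\omega_s$ is singular to $\tau$ on $C^*(\lambda(s))$, and we shall see that the trace property spreads this singularity over all of $H_s$. Two generators are not enough: for $x=\lambda(s)+\lambda(s)^*+\lambda(t)+\lambda(t)^*$ we have $\omega_s(x)=\omega_t(x)=2$ and $\tau(x)=0$. A third generator $u$ repairs this, as $\omega_u=\tau$ on $C^*(1,x)$. With uncountably many generators there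 is a spare one for every countable family of elements.
\end{example}

\subsection{Commutative subalgebras are countably supported}

The difficulty is that a commutative subalgebra of $A$ need not be separable, so that a priori it might involve every generator. Freeness excludes this.

\begin{lemma}[malnormality]\label{lem:malnormal}
Let $S_0\subseteq S$, $G=F_{S_0}$ and $g\in F\setminus G$. The map $(h,k)\mapsto hgk^{-1}$ is injective on $G\times G$.
\end{lemma}

\begin{proof}
If $h_1gk_1^{-1}=h_2gk_2^{-1}$, then $hg=gk$ with $h=h_2^{-1}h_1$ and $k=k_2^{-1}k_1$, so it suffices to show that $hg=gk$ with $h,k\in G$ forces $h=k=e$. Write $F=G*G'$ with $G'=F_{S\setminus S_0}$, and $g=ag_1b$, where $a,b\in G$ and the normal form of $g_1$ begins and ends with nontrivial elements of $G'$. Then $(a^{-1}ha)g_1=g_1(bkb^{-1})$. The normal form of the right side begins in $G'$. If $h\ne e$, the normal form of the left side begins in $G$, a contradiction. So $h=e$, and then $k=e$.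
\end{proof}

In the simplest case the lemma works as follows. Suppose that $w\in L(F)$ commutes with $\lambda(t)$ for a generator $t$. By \eqref{eq:matrix},
\[
\hat w(g)=\langle\lambda(t)w\lambda(t)^*\delta_e,\delta_g\rangle=\langle w\delta_{t^{-1}},\delta_{t^{-1}g}\rangle=\hat w(t^{-1}gt).
\]
For $g\notin\langle t\rangle$ the elements $t^{-n}gt^n$ are distinct by Lemma~\ref{lem:malnormal}, and $\hat w$ is square summable, so $\hat w(g)=0$. Thus every commutative subalgebra containing $\lambda(t)$ is supported in $\langle t\rangle$. A general commutative subalgebra contains no group element. The role of $\lambda(t)$ is then played by a countable family of projections with traces tending to $0$, and square summability along an infinite orbit is replaced by compactness of a Hilbert--Schmidt operator that commutes with these projections.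

\begin{proposition}\label{prop:countable}
If $D\subseteq L(F)$ is a commutative $*$-subalgebra, there is a countable $S_0\subseteq S$ such that every $y\in D$ is supported in $F_{S_0}$.
\end{proposition}

\begin{proof}
Let $N=(D\cup\{1\})''\subseteq L(F)$, an abelian von Neumann algebra. Distinct minimal projections of $N$ are orthogonal and have positive trace, so they form a countable family $p_1,p_2,\dots$. Put $p_0=1-\sum_{n\ge1}p_n$. A minimal projection of $Np_0$ would be minimal in $N$ and orthogonal to all $p_n$ with $n\ge1$, so $Np_0$ has none. Repeated use of Lemma~\ref{lem:halving} gives projections $e_{n,j}\in N$ ($n\ge0$, $0\le j<2^n$) with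
\[
e_{0,0}=p_0,\qquad e_{n,j}=e_{n+1,2j}+e_{n+1,2j+1},\qquad\tau(e_{n,j})=2^{-n}\tau(p_0).
\]
Choose a countable $S_0$ such that all $p_n$ and all $e_{n,j}$ are supported in $G=F_{S_0}$.

Let $y\in D$. For $n\ge1$ we have $yp_n=c_np_n$ with $c_n\in\mathbb C$. Hence $y\delta_e=\sum_{n\ge1}c_np_n\delta_e+w\delta_e$ with $w=yp_0\in N$, and the sum lies in $\ell^2(G)$. It remains to show that $\hat w(g)=0$ for $g\in F\setminus G$.

Fix such a $g$, let $V\colon\ell^2(G)\to\ell^2(F)$ be the restriction of $r_g$, and let $T=V^*w|_{\ell^2(G)}$, an operator on $\ell^2(G)$. By \eqref{eq:matrix}, $\langle T\delta_k,\delta_h\rangle=\langle w\delta_k,\delta_{hg}\rangle=\hat w(hgk^{-1})$. By Lemma~\ref{lem:malnormal}, $\sum_{h,k\in G}|\langle T\delta_k,\delta_h\rangle|^2\le\|w\delta_e\|^2$, so $T$ is Hilbert--Schmidt. Let $x$ be one of the $e_{n,j}$ and $x'$ its restriction to the reducing subspace $\ell^2(G)$. Since $x$ commutes with $r_g$, we have $xV=Vx'$, and taking adjoints, $V^*x=x'V^*$. Since $x$ commutes with $w$,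
\[
Tx'=V^*wx|_{\ell^2(G)}=V^*xw|_{\ell^2(G)}=x'T.
\]
Also $Tp_0'=T$, because $wp_0=w$.

Suppose that $T\ne0$. The positive compact operator $T^*T=p_0'T^*Tp_0'$ has a positive eigenvalue, whose eigenspace $W$ is finite-dimensional, is contained in the range of $p_0'$, and is invariant under the commuting projections $e_{n,j}'$. So these have a common eigenvector $\xi\neq0$ in $W$, and each $e_{n,j}\xi$ is $0$ or $\xi$. As $\sum_je_{n,j}\xi=p_0\xi=\xi$, for each $n$ there is $j_n$ with $e_{n,j_n}\xi=\xi$. The projection $q=\inf_ne_{n,j_n}\in N$ satisfies $q\xi=\xi$, while $\tau(q)\le2^{-n}$ for all $n$ gives $q=0$. This contradiction shows that $T=0$, and its entry at $h=k=e$ is $\hat w(g)$.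
\end{proof}

\subsection{Proof of Theorem~\ref{thm:free}}

Let $S$ be uncountable and put $\pi=\bigoplus_{s\in S}\pi_s$ on $H=\bigoplus_{s\in S}H_s$.

\emph{The representation $\pi$ is faithful.} Let $\pi(a)=0$. The element $a^*a$ is supported in $F_{S_0}$ for a countable $S_0$. Choose $s\in S\setminus S_0$. Then $\tau(a^*a)=\omega_s(a^*a)=\|\pi(a)\xi_s\|^2=0$, so $a=0$.

\emph{The state $\rho$ is ultraweakly continuous on commutative $*$-subalgebras.} Such a subalgebra has the form $\pi(D)$ with $D\subseteq A$ commutative. Take $S_0$ as in Proposition~\ref{prop:countable} and $s\in S\setminus S_0$. By Lemma~\ref{lem:omega}, $\rho(\pi(y))=\tau(y)=\omega_s(y)=\langle\pi(y)\xi_s,\xi_s\rangle$ for all $y\in D$.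

\emph{The state $\rho$ is not ultraweakly continuous on $\pi(A)$.} Suppose that it is. By (U2) it extends to a normal functional $\bar\tau$ on the ultraweak closure $R=\pi(A)''$. By (U3) every positive element of $R$ is the strong limit of a bounded net of positive elements of $\pi(A)$, so $\bar\tau\ge0$; also $\bar\tau(1)=1$. The identity $\bar\tau(xy)=\bar\tau(yx)$ holds on $\pi(A)$, and by (U1) it extends first to $x\in\pi(A)$, $y\in R$, and then to $x,y\in R$. Let $J=\{x\in R:\bar\tau(x^*x)=0\}$. By Cauchy--Schwarz, $J=\{x\in R:\bar\tau(yx)=0\text{ for all }y\in R\}$, which is an ultraweakly closed left ideal. Since $\bar\tau(x^*x)=\bar\tau(xx^*)$, the ideal $J$ is self-adjoint, hence two-sided; this is where the trace property enters. By (N3), $J=Rf$ with $f$ a central projection of $R$.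

Fix $s\in S$ and let $u=\pi(\lambda(s))$. By the mean ergodic theorem, $\frac1n\sum_{k=1}^nu^k$ converges strongly to the projection $P_s\in R$ onto the fixed vectors of $u$. Since $\bar\tau(u^k)=\tau(\lambda(s^k))=0$ for $k\ge1$, we get $\bar\tau(P_s)=0$, so $P_s\in J$ and $fP_s=P_s$. On the other hand, $\|u\xi_s-\xi_s\|^2=2-2\operatorname{Re}\omega_s(\lambda(s))=0$, so $P_s\xi_s=\xi_s$ and $f\xi_s=fP_s\xi_s=\xi_s$. As $f$ is central, $f\pi(a)\xi_s=\pi(a)f\xi_s=\pi(a)\xi_s$ for $a\in A$, so $f=1$ on $H_s$. This holds for every $s$. Hence $f=1$, so $1\in J$ and $\bar\tau(1)=0$, a contradiction. \qed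

\begin{remark}\label{rem:free}
(a) A norm separable $C^*$-subalgebra of $A$ is supported in $F_{S_0}$ for one countable $S_0$, since this holds for a countable dense subset and $|\hat x(g)-\hat y(g)|\le\|x-y\|$. So $\rho$ is also ultraweakly continuous on every norm separable $C^*$-subalgebra of $\pi(A)$.

(b) Freeness is used only in Proposition~\ref{prop:countable}. For the free abelian group on $S$, Lemma~\ref{lem:omega}, faithfulness of $\pi$, discontinuity of $\rho$ and part (a) hold with the same proofs, but $\pi(A)$ is its own only masa.

(c) If $S$ is countable, then $A$ and $\bigoplus_sH_s$ are separable, and by Theorem~\ref{thm:sigma} no bounded functional on $\pi(A)$ is a counterexample.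
\end{remark}

\section{The $\sigma$-finite case}\label{sec:sigma}

\subsection{Normal and singular parts}

Let $A$ be a $C^*$-algebra, acting on a Hilbert space $H_u$ through its universal representation, the direct sum of the GNS representations of all states. The ultraweak closure is the enveloping von Neumann algebra $A^{**}$, and $1$ denotes its unit. Every $\varphi\in A^*$ has a unique normal extension to $A^{**}$, denoted by the same letter; if $\varphi\ge0$, then $\|\varphi\|=\varphi(1)$. For $x\in A^{**}$ we write $\varphi(x\,\cdot)$ for the normal functional $y\mapsto\varphi(xy)$. Every representation $\pi$ of $A$ extends to a normal $*$-homomorphism $\tilde\pi$ of $A^{**}$ onto the ultraweak closure $\overline{\pi(A)}$. By (N3), the kernel of $\tilde\pi$ is $A^{**}(1-z_\pi)$ for a central projection $z_\pi$, and $\tilde\pi$ restricts to an ultraweak homeomorphism of $A^{**}z_\pi$ onto $\overline{\pi(A)}$. We call $\varphi\in A^*$ \emph{$\pi$-normal} if $\varphi=\psi\circ\pi$ with $\psi$ ultraweakly continuous on $\pi(A)$.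

\begin{lemma}\label{lem:pinormal}
A functional $\varphi\in A^*$ is $\pi$-normal if and only if $\varphi=\varphi(z_\pi\,\cdot)$.
\end{lemma}

\begin{proof}
If $\varphi=\psi\circ\pi$, extend $\psi$ by (U2). Then $\psi\circ\tilde\pi$ is the normal extension of $\varphi$, and it vanishes on $A^{**}(1-z_\pi)$. Conversely, let $\varphi=\varphi(z_\pi\,\cdot)$ and let $\psi$ be the composition of $\varphi$ with the inverse of $\tilde\pi|_{A^{**}z_\pi}$. Then $\psi$ is normal and $\psi(\pi(a))=\varphi(z_\pi a)=\varphi(a)$.
\end{proof}

Thus $\varphi=\varphi(z_\pi\,\cdot)+\varphi_s$, where the first term is $\pi$-normal and the \emph{singular part} $\varphi_s=\varphi((1-z_\pi)\,\cdot)$ vanishes if and only if $\varphi$ is $\pi$-normal. For faithful $\pi$ and a subalgebra $D\subseteq A$ we say that $\varphi$ is \emph{$\pi$-normal on $D$} if $\varphi\circ\pi^{-1}$ is ultraweakly continuous on $\pi(D)$. By (U2) this means that $\varphi$ agrees on $D$ with a $\pi$-normal functional. If $\varphi$ is $\pi$-normal on $D$, then so is $\varphi_s$.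

\subsection{Separating orthogonal functionals by powers of one element}

To prove Theorem~\ref{thm:sigma} we must detect a nonzero singular part inside one algebra $C^*(a)$. If $0\le a\le1$, then $a^n$ decreases to the spectral projection $c=1_{\{1\}}(a)\in A^{**}$. It suffices to find $a$ with $\tilde\pi(c)=0$ and $\rho_s(c)\ne0$. A faithful normal state $\chi$ on $\overline{\pi(A)}$ turns the condition $\tilde\pi(c)=0$ into the single equation $\chi(\tilde\pi(c))=0$, and the task becomes one of separating two orthogonal positive functionals.

In the commutative case this is regularity of measures. Let $\mu_+,\mu_-$ be mutually singular positive Radon measures on a compact space $\Omega$. Choose a compact $K$ with $\mu_-(K)=0$ and $\mu_+(K)\ge\mu_+(\Omega)-\varepsilon$, open sets $O_n\supseteq K$ with $\mu_-(O_n)<4^{-n}$, and continuous $a_n\colon\Omega\to[0,1]$ equal to $1$ on $K$ and to $0$ off $O_n$. For $a=\sum_n2^{-n}a_n$ we have $K\subseteq\{a=1\}\subseteq\bigcap_nO_n$, so $\{a=1\}$ is $\mu_-$-null and carries almost all of $\mu_+$. In the noncommutative case we need elements $a_n\in A$ that act \emph{exactly}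 as the identity on a large projection. Kaplansky's theorem gives only approximation, and the following substitute for Lusin's theorem upgrades it: one approximates, cuts down to a projection on which the error is small in norm, and repeats the procedure on a self-adjoint operator of small norm that agrees with the error on this projection.

\begin{lemma}\label{lem:lusin}
Let $A$ be an ultraweakly dense $C^*$-subalgebra of a von Neumann algebra $M$, let $x=x^*\in M$, let $e\in M$ be a projection, $\psi$ a positive normal functional on $M$ and $\varepsilon>0$. There are $y=y^*\in A$ and a projection $e_0\le e$ in $M$ with $ye_0=xe_0$, $\psi(e-e_0)<\varepsilon$ and $\psi((y-x)^2)<\varepsilon$.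
\end{lemma}

\begin{proof}
Choose $\eta>0$ with $2\eta\,\psi(1)^{1/2}<\varepsilon^{1/2}/2$, and put $\eta_n=4^{-n}\eta^2$, $k_1=x$, $f_0=e$. Suppose that $k_n=k_n^*\in M$ and a projection $f_{n-1}$ are given. By (U3) and (N1) there is $y_n=y_n^*\in A$ with $\|y_n\|\le\|k_n\|$ such that $l=k_n-y_n$ satisfies $\psi(f_{n-1}l^2f_{n-1})<2^{-n}\varepsilon\eta_n$; for $n=1$ we also require $\psi((x-y_1)^2)<\varepsilon/4$. Let $f_n\le f_{n-1}$ be the spectral projection for $[0,\eta_n]$ of $f_{n-1}l^2f_{n-1}$, computed in $f_{n-1}Mf_{n-1}$. From $\eta_n(f_{n-1}-f_n)\le f_{n-1}l^2f_{n-1}$ we get $\psi(f_{n-1}-f_n)<2^{-n}\varepsilon$, and $\|lf_n\|^2=\|f_nl^2f_n\|\le\eta_n$. Put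
\[
k_{n+1}=lf_n+f_nl-f_nlf_n=lf_n+f_nl(1-f_n).
\]
The first expression shows that $k_{n+1}$ is self-adjoint and $k_{n+1}f_n=lf_n$; the second shows that $\|k_{n+1}\|\le2\eta_n^{1/2}=2\cdot2^{-n}\eta$.

Let $e_0=\inf_nf_n$. Then $\psi(e-e_0)=\sum_n\psi(f_{n-1}-f_n)<\varepsilon$. From $k_{n+1}e_0=(k_n-y_n)e_0$ we get by induction $k_{n+1}e_0=(x-y_1-\dots-y_n)e_0$. Since $\sum_{n\ge2}\|y_n\|\le\sum_{n\ge2}\|k_n\|\le2\eta$, the series $y=\sum_ny_n$ converges in $A$, and $ye_0=xe_0$ because $\|k_n\|\to0$. Finally, $v\mapsto\psi(v^*v)^{1/2}$ is a seminorm bounded by $\psi(1)^{1/2}\|v\|$, so $\psi((y-x)^2)^{1/2}<\varepsilon^{1/2}/2+2\eta\,\psi(1)^{1/2}<\varepsilon^{1/2}$.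
\end{proof}

\begin{lemma}\label{lem:separate}
Let $\psi_+,\psi_-\in A^*$ be positive, let $s\in A^{**}$ be the support of $\psi_+$, assume $\psi_-(s)=0$, and let $\varepsilon>0$. There is $a\in A$ with $0\le a\le1$ such that $c=\lim_na^n\in A^{**}$ satisfies $\psi_-(c)=0$ and $\psi_+(c)\ge\|\psi_+\|-\varepsilon$.
\end{lemma}

\begin{proof}
Put $q_0=s$. For $n\ge1$ apply Lemma~\ref{lem:lusin} in $M=A^{**}$ with $x=s$, $e=q_{n-1}$, $\psi=\psi_++\psi_-$ and tolerance $\min(2^{-n}\varepsilon,4^{-n})$. This gives $y_n=y_n^*\in A$ and projections $q_n\le q_{n-1}$ with $y_nq_n=sq_n=q_n$, $\psi_+(q_{n-1}-q_n)<2^{-n}\varepsilon$ and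
\[
\psi_-(y_n^2)^{1/2}\le\psi_-((y_n-s)^2)^{1/2}+\psi_-(s)^{1/2}<2^{-n}.
\]
Let $\gamma(t)=\min(\max(t,0),1)$. Since $\gamma(0)=0$, the elements $a_n=\gamma(y_n)$ and $a=\sum_{n\ge1}2^{-n}a_n$ lie in $A$, and $0\le a\le1$. The range of $q_n$ consists of vectors fixed by $y_n$, so $a_nq_n=\gamma(1)q_n=q_n$. Hence $q=\inf_nq_n$ satisfies $aq=q$, so $c=1_{\{1\}}(a)\ge q$ and $\psi_+(c)\ge\psi_+(q)\ge\psi_+(s)-\varepsilon=\|\psi_+\|-\varepsilon$.

If $a\xi=\xi$, then $\|\xi\|^2=\sum_n2^{-n}\langle a_n\xi,\xi\rangle$ with $\langle a_n\xi,\xi\rangle\le\|\xi\|^2$. So $\|(1-a_n)^{1/2}\xi\|=0$ and $a_n\xi=\xi$ for every $n$. Therefore $c\le1_{\{1\}}(a_n)=1_{[1,\infty)}(y_n)\le y_n^2$, and $\psi_-(c)<4^{-n}$ for all $n$.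
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
Let $\rho$ be as in the theorem. The functional $x\mapsto\overline{\rho(x^*)}$ has the same property by (U1), so, passing to the hermitian and skew-hermitian parts, we may assume that $\rho$ is hermitian. Let $\pi$ be the identity representation of $A$ on $H$ and $z=z_\pi$. The singular part $\rho_s$ is hermitian and $\pi$-normal on each $C^*(a)$. Suppose that $\rho_s\ne0$, and let $\rho_s=\rho_+-\rho_-$ be its Jordan decomposition; replacing $\rho$ by $-\rho$ if necessary, we have $\rho_+\ne0$. By (N2), $\rho_+(z)=\rho_s(s_+z)=\rho((1-z)s_+z)=0$, so $s_+\le1-z$ and $\tilde\pi(s_+)=0$.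

By (N4) there is a faithful normal state $\chi$ on the ultraweak closure of $A$. Put $\psi_+=\rho_+$ and $\psi_-=\rho_-+\chi\circ\tilde\pi$, so that $\psi_-(s_+)=0$. Lemma~\ref{lem:separate} with $\varepsilon<\|\rho_+\|$ gives $a$ and $c$ with $\rho_+(c)>0$, $\rho_-(c)=0$ and $\chi(\tilde\pi(c))=0$. Faithfulness gives $\tilde\pi(c)=0$, so $a^n=\tilde\pi(a^n)\to0$ ultraweakly in $B(H)$, and $\rho_s(a^n)\to0$ by continuity on $C^*(a)$. But $\rho_s(a^n)\to\rho_s(c)=\rho_+(c)>0$ by normality on $A^{**}$. This contradiction shows that $\rho_s=0$.
\end{proof}

\begin{remark}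
The state $\chi$ is the only use of $\sigma$-finiteness. For $C[0,1]$ acting on $\ell^2([0,1])$, as in Example~\ref{ex:interval}, the closure contains the uncountably many projections onto the lines $\mathbb C\delta_t$, as limits of the powers of $r\mapsto1-|r-t|$. There the singular part of $\rho$ is nonzero, yet no sequence of powers detects it.
\end{remark}

\section{Separable algebras not of type I}\label{sec:nonI}

In this section $A$ is separable and not of type~I. We prove the last assertion of Theorem~\ref{thm:typeI}, which contains the implication (ii)$\Rightarrow$(i).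

\subsection{The state and the representation}

A \emph{factor} is a von Neumann algebra with center $\mathbb C1$. Projections $p,q$ are \emph{equivalent} if $p=v^*v$, $q=vv^*$ for some $v$ in the algebra, and $p$ is \emph{finite} if it is not equivalent to a proper subprojection. A factor is \emph{of type~II} if it has a nonzero finite projection and no minimal projection, and \emph{of type~II$_1$} if moreover $1$ is finite. If $e\ne0$ is a finite projection in a type~II factor $M$, then $eMe$ is a II$_1$ factor. A II$_1$ factor has a faithful normal tracial state $\tau$, and projections of equal trace in it are equivalent.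

By Glimm's theorem \cite{Glimm}, $A$ has a representation that generates a factor $M_0$ of type~II. Restriction to a nonzero cyclic subspace is a nonzero normal homomorphism on $M_0$, which is injective by (N3). So we obtain a nondegenerate representation $\sigma$ on a separable Hilbert space such that $M=\sigma(A)''$ is a type~II factor. Fix a faithful normal state $\chi$ on $M$ and a nonzero finite projection $e\in M$, let $P=eMe$ with trace $\tau$, $\tau(e)=1$, and put
\[
\Psi(a)=e\sigma(a)e,\qquad\rho=\tau\circ\Psi.
\]
The normal extension of the positive functional $\rho$ is $x\mapsto\tau(e\tilde\sigma(x)e)$. Since $\tilde\sigma(1)=1$, $\rho$ is a state, and $\rho=\rho(z\,\cdot)$ for $z=z_\sigma$.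

We make as many functionals as possible normal while keeping $\rho$ singular: let $\pi(a)=a(1-z)$ on $(1-z)H_u$. Then $\tilde\pi(x)=x(1-z)$ and $z_\pi=1-z$, so by Lemma~\ref{lem:pinormal}
\begin{equation}\label{eq:crit}
\varphi\in A^*\text{ is $\pi$-normal if and only if }\varphi(z\,\cdot)=0.
\end{equation}
In particular $\rho$ is not $\pi$-normal, as $\rho(z)=1$.

The representation $\pi$ is faithful. Let $\varphi$ be a pure state with irreducible GNS representation $\pi_\varphi$ on $H_\varphi$ and $z_\varphi=z_{\pi_\varphi}$. Both $A^{**}z\cong M$ and $A^{**}z_\varphi\cong B(H_\varphi)$ are factors, so the central projection $zz_\varphi$ is either $0$ or equal to both $z$ and $z_\varphi$. The latter would give $M\cong B(H_\varphi)$, which has minimal projections. So $zz_\varphi=0$ and $\varphi(z\,\cdot)=\varphi(z_\varphi z\,\cdot)=0$. By \eqref{eq:crit} every pure state factors through $\pi$, and pure states separate the points of $A$.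

It remains to imitate $\rho$ on commutative subalgebras by $\pi$-normal functionals. These will be recognized by the following test.

\begin{lemma}\label{lem:test}
Let $\omega\in A^*$ be positive and let $b_i\in A$, $0\le b_i\le1$, satisfy $\omega(b_i)\to\|\omega\|$ and $\chi(\sigma(b_i))\to0$. Then $\omega$ is $\pi$-normal.
\end{lemma}

\begin{proof}
By (N5), $\sigma(b_i)\to0$ ultraweakly in $M\cong A^{**}z$, so $\omega(zb_i)\to0$. Also $0\le\omega(z(1-b_i))\le\omega(1-b_i)=\|\omega\|-\omega(b_i)\to0$. Adding, $\omega(z)=0$. By (N2), $\omega(z\,\cdot)=0$, and \eqref{eq:crit} applies.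
\end{proof}

\begin{example}\label{ex:CAR}
Let $A$ be the CAR algebra, the closure of $\bigcup_nM_2^{\otimes n}$ with embeddings $x\mapsto x\otimes1$. It has a unique tracial state $\tau$, because each $M_2^{\otimes n}$ has. Let $\sigma$ be the GNS representation of $\tau$, with cyclic vector $\xi$, and $M=\sigma(A)''$. The vector state of $\xi$ extends $\tau$ to a normal trace on $M$, which is faithful because $\|xy\xi\|^2=\tau(xyy^*x^*)\le\|y\|^2\tau(x^*x)$ for $x\in M$, $y\in\sigma(A)$. For a central projection $f\in M$, uniqueness of the trace and normality give $\tau(fx)=\tau(f)\tau(x)$ on $M$, and $x=f$ gives $\tau(f)\in\{0,1\}$. So $M$ is a factor in which $1$ is finite. It has no minimal projection, since otherwise it would be a matrix algebra, whereas it contains every $M_2^{\otimes n}$. So this section applies with $e=1$, $\chi=\tau$ and $\rho=\tau$.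

Let $D\subseteq A$ be the closure of the diagonal matrices. Let $\operatorname{tr}$ be the normalized trace on $M_2$, $u=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, $q=(1+u)/2$, $b_n=q^{\otimes n}$ and $h_n=2^nb_n$. Thus $h_0=1$ and $h_{n+1}=h_n\otimes(1+u)$: each step halves the support of the density and doubles its height. The states $\omega_n=\tau(h_n\,\cdot)$ take the value $\prod_{i\le k}\operatorname{tr}(2qa_i)$ at $a_1\otimes\dots\otimes a_k$ for all $n\ge k$, so they converge weak* to a state $\omega$. For diagonal $a_i$ we have $\operatorname{tr}(ua_i)=0$, hence $\operatorname{tr}(2qa_i)=\operatorname{tr}(a_i)$, and $\omega=\tau$ on $D$. But $\omega(b_n)=1$ and $\tau(b_n)=2^{-n}$, so $\omega$ is $\pi$-normal by Lemma~\ref{lem:test}. Hence $\tau$ is $\pi$-normal on $D$.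
\end{example}

\subsection{Halving a density without changing it on a commutative subalgebra}

Fix a commutative $C^*$-subalgebra $D\cong C_0(\Omega)$ of $A$, and let $\mu$ be the positive Radon measure representing $\rho|_D$, so $\mu(\Omega)\le1$. We first describe how a density $y\in P$ looks from $D$. For positive $y\in P$ and positive $a\in D$,
\[
0\le\tau(y\Psi(a))=\tau(\Psi(a)^{1/2}y\Psi(a)^{1/2})\le\|y\|\,\tau(\Psi(a))=\|y\|\int a\,d\mu.
\]
So $a\mapsto\tau(y\Psi(a))$ is a positive measure dominated by $\|y\|\mu$, and it has a Radon--Nikodym density between $0$ and $\|y\|$. Every element of $P$ is a combination of positive ones, and densities are unique, so we obtain a positive linear map $E\colon P\to L^\infty(\Omega,\mu)$ with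
\begin{equation}\label{eq:E}
\tau(y\Psi(a))=\int aE(y)\,d\mu\quad(a\in D),\qquad E(e)=1,\qquad0\le E(y)\le\|y\|\ \text{ for }y\ge0.
\end{equation}

In Example~\ref{ex:CAR} the symmetry $u$ of trace $0$ was exactly invisible from $D$. For general $D$ we have no such symmetry at hand. However, a large matrix algebra contains so many orthogonal symmetries that any functional is small on most of them, and $E$ is a field of functionals over $\Omega$.

\begin{lemma}\label{lem:pauli}
Let $d=2^m$, $m\ge1$. There is a set $\mathcal U\subset M_d$ of $d^2-1$ self-adjoint unitaries of trace $0$ such that every linear functional $\theta$ on $M_d$ satisfies $\sum_{u\in\mathcal U}|\theta(u)|^2\le d\,\|\theta\|^2$.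
\end{lemma}

\begin{proof}
The matrices
\[
\beta_0=\begin{pmatrix}1&0\\0&1\end{pmatrix},\quad\beta_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad\beta_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\quad\beta_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}
\]
are self-adjoint unitaries with $\operatorname{Tr}(\beta_j\beta_k)=2\delta_{jk}$. Their $m$-fold tensor products are $d^2$ self-adjoint unitaries in $M_d$, and after division by $d^{1/2}$ they form an orthonormal basis for the inner product $\operatorname{Tr}(xy^*)$. Let $\mathcal U$ consist of those different from $1$; they have trace $0$ by orthogonality to $1$. Write $\theta=\operatorname{Tr}(t\,\cdot)$, so that $\|\theta\|=\operatorname{Tr}|t|$. By Parseval's identity, $\sum_{u\in\mathcal U}|\operatorname{Tr}(tu)|^2\le d\operatorname{Tr}(tt^*)$, and $\operatorname{Tr}(tt^*)\le(\operatorname{Tr}|t|)^2$ because the sum of the squares of the singular values is at most the square of their sum.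
\end{proof}

For positive $h\in P$ let $s(h)$ be its support, the projection onto the closure of its range.

\begin{lemma}\label{lem:halve}
Let $h\in P$ be positive and nonzero with support $p$, let $g_1,\dots,g_r\in P$ and $\delta>0$. There is a positive $h'\in P$ with $\tau(s(h'))\le\tau(p)/2$, $\|E(h')-E(h)\|_{L^2(\mu)}<\delta$ and $|\tau((h'-h)g_i)|<\delta$ for all $i$.
\end{lemma}

\begin{proof}
Let $d=2^m$. By Lemma~\ref{lem:halving}, $p$ is a sum of $d$ orthogonal projections $p_1,\dots,p_d$ of equal trace. Choose $v_j\in P$ with $v_j^*v_j=p_1$ and $v_jv_j^*=p_j$. The $e_{jk}=v_jv_k^*$ are matrix units of a subalgebra $Q\cong M_d$ with unit $p$, and $\tau|_Q$ is a multiple of the trace of $M_d$. Regard $\mathcal U$ as a subset of $Q$.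

The functionals $\theta_i(y)=\tau(h^{1/2}yh^{1/2}g_i)$ on $Q$ have $\|\theta_i\|\le\|h\|\|g_i\|$. Fix representatives $E_{jk}$ of $E(h^{1/2}e_{jk}h^{1/2})$, and for $x\in\Omega$ define $\theta_x(\sum y_{jk}e_{jk})=\sum y_{jk}E_{jk}(x)$. For each fixed $y\in Q$ we have $\theta_x(y)=E(h^{1/2}yh^{1/2})(x)$ for almost every $x$. Applying this to the elements of a countable dense set of positive elements of $Q$, and to $y=p$, we see that for almost every $x$ the functional $\theta_x$ is positive and $\|\theta_x\|=\theta_x(p)=E(h)(x)\le\|h\|$. Lemma~\ref{lem:pauli}, applied to the $\theta_i$ and, under the integral, to the $\theta_x$, gives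
\[
\frac1{d^2-1}\sum_{u\in\mathcal U}\Big[\|E(h^{1/2}uh^{1/2})\|^2_{L^2(\mu)}+\sum_i|\theta_i(u)|^2\Big]\le\frac{d\,\|h\|^2}{d^2-1}\Big(\mu(\Omega)+\sum_i\|g_i\|^2\Big).
\]
For large $d$ the right side is less than $\delta^2$, so the bracket is less than $\delta^2$ for some $u\in\mathcal U$. Let $q=(p+u)/2$, a projection with $\tau(q)=\tau(p)/2$, and $h'=2h^{1/2}qh^{1/2}=h+h^{1/2}uh^{1/2}$. The two estimates follow from the choice of $u$. Since $h'=2(qh^{1/2})^*(qh^{1/2})$, the polar decomposition of $qh^{1/2}$ makes $s(h')$ equivalent to the range projection of $qh^{1/2}$, which lies below $q$. So $\tau(s(h'))\le\tau(p)/2$.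
\end{proof}

We now iterate. The supports $p_n$ of the densities $h_n$ shrink, but they lie in $M$ and not in $A$, so a weak* limit of the functionals $\tau(h_n\Psi(\cdot))$ might forget them. To apply Lemma~\ref{lem:test} we replace $p_n$ by an approximant $b_n\in A$, and at all later steps we use the elements $g_i$ of Lemma~\ref{lem:halve} to preserve the value at $b_n$.

\begin{proposition}\label{prop:imitate}
For every $\varepsilon\in(0,1)$ there are a positive $\pi$-normal $\omega\in A^*$ and $k\in L^2(\mu)$ with $\omega(a)=\int ak\,d\mu$ for $a\in D$ and $\|k-1\|_{L^2(\mu)}\le\varepsilon$.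
\end{proposition}

\begin{proof}
Put $\delta_n=\varepsilon4^{-(n+1)}$, so $\sum_{l\ge n}\delta_l=\varepsilon4^{-n}/3$, and $h_0=e$. Suppose that $h_n\in P$ is positive and nonzero with support $p_n$ and $\tau(p_n)\le2^{-n}$. Lift $p_n$ to a projection in $A^{**}z$ and apply (U3) in $A^{**}$. Since $\chi\circ\tilde\sigma$ and $\tau(h_ne\tilde\sigma(\cdot)e)$ are normal and $h_np_n=h_n$, there is $b_n\in A$ with $0\le b_n\le1$ and
\[
\chi(\sigma(b_n))<\chi(p_n)+2^{-n},\qquad\tau(h_n\Psi(b_n))>\tau(h_n)-2^{-n}.
\]
Let $h_{n+1}$ be given by Lemma~\ref{lem:halve} with $h=h_n$, $\delta=\delta_n$ and the elements $e,\Psi(b_0),\dots,\Psi(b_n)$. Then $|\tau(h_{n+1})-\tau(h_n)|<\delta_n$. Hence $\tau(h_n)\ge1-\varepsilon/3>0$ at every stage, so the construction continues, and $\tau(h_n)$ converges to some $m$.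

Let $\omega_n=\tau(h_n\Psi(\cdot))$, a positive functional of norm $\omega_n(1)=\tau(h_n)$, and let $\omega$ be a weak* cluster point of $(\omega_n)$. Then $\omega\ge0$ and $\|\omega\|\le m$. The sequence $E(h_n)$ starts at $1$ and has increments of $L^2$-norm less than $\delta_n$, so it converges to some $k$ with $\|k-1\|_{L^2(\mu)}\le\varepsilon/3$. For $a\in D$, \eqref{eq:E} gives $\omega_n(a)=\int aE(h_n)\,d\mu\to\int ak\,d\mu$, so $\omega(a)=\int ak\,d\mu$.

For $l\ge i$ we have $|\omega_{l+1}(b_i)-\omega_l(b_i)|<\delta_l$, so $|\omega(b_i)-\omega_i(b_i)|\le4^{-i}$ and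
\[
m\ge\|\omega\|\ge\omega(b_i)\ge\tau(h_i)-2^{-i}-4^{-i}\to m.
\]
Thus $\omega(b_i)\to\|\omega\|$. By (N5) in $P$, $\tau(p_n)\to0$ gives $p_n\to0$ ultraweakly, so $\chi(p_n)\to0$ and $\chi(\sigma(b_n))\to0$. Lemma~\ref{lem:test} shows that $\omega$ is $\pi$-normal.
\end{proof}

For $\omega$ and $k$ as in the proposition and $a\in D$ we have $|\rho(a)-\omega(a)|\le\|a\|\,\|1-k\|_{L^1(\mu)}\le\|a\|\,\mu(\Omega)^{1/2}\varepsilon\le\varepsilon\|a\|$. So $\rho|_D$ is a norm limit of functionals that are $\pi$-normal on $D$, and by (U4) it is $\pi$-normal on $D$. As $D$ was arbitrary and $\rho$ is not $\pi$-normal, the last assertion of Theorem~\ref{thm:typeI} is proved. Masas are norm closed, because the closure of a commutative $*$-subalgebra is commutative, so (ii) fails for $A$. Separability was used for Glimm's theorem and for the existence of $\chi$.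

\section{Separable algebras of type I}\label{sec:typeI}

Let $A$ be separable and of type~I, let $\pi$ be a faithful representation, $z=z_\pi$, and let $\rho\in A^*$ be $\pi$-normal on every masa. Then $\rho_s$ is $\pi$-normal on every commutative subalgebra. We assume $\rho_s\ne0$ and derive a contradiction, which proves (i)$\Rightarrow$(ii).

For $b\ge0$ in a $C^*$-algebra $C$, the space $H=\operatorname{her}(b)$ is a $C^*$-subalgebra with $HCH\subseteq H$, since $(bxb)y(bx'b)\in bCb$. It contains $b=(b^3)^{1/3}$, and it contains $b^{1/2}Cb^{1/2}$, since $b^{1/2}$ is a norm limit of polynomials in $b$ without constant term.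

\subsection{The idea, and the obstruction}

Suppose first that $A$ contains a \emph{commutative} subalgebra $B=\operatorname{her}(b)$ with $\rho_s|_B\ne0$. Choose a $\pi$-normal $\omega$ with $\omega=\rho_s$ on $B$. For positive $g\in B$ the normal functional $x\mapsto(\rho_s-\omega)(gxg)$ vanishes on $A$, since $gAg\subseteq B$, and hence on $A^{**}$. At $x=1-z$ it takes the value $\rho_s(g^2)-0$. So $\rho_s$ vanishes at every positive element of $B$, a contradiction. The point is that a hereditary commutative subalgebra controls a whole corner of $A^{**}$, and this corner contains the cut-down of $1-z$.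

In general, type~I provides such a $B$ only in a quotient $A/I$, and a commutative subalgebra of a quotient need not be the image of a commutative $C^*$-subalgebra. For instance, if $S$ is the unilateral shift, the quotient of $C^*(S)$ by the compact operators is commutative, but a commutative $C^*$-subalgebra mapping onto it would contain a normal compact perturbation of $S$; this has Fredholm index $-1$, whereas a normal Fredholm operator has index $0$. What can be lifted are orthogonality relations between positive elements. We therefore pass to a zero-dimensional compact subset $K$ of the spectrum of $B$, encode it by a binary tree of bump functions, and lift the tree. The lifts are chosen to be asymptotically orthogonal to $I$, so that in the limit we obtain a projection $c\in A^{**}$ with $Ic=0$, and the corner $cA^{**}c$ takes over the role of the corner above.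

\subsection{A commutative hereditary subalgebra of a quotient}

Let $I$ be the closure of the sum of all closed two-sided ideals on which $\rho_s$ vanishes. Since $\rho_s$ is bounded, $I$ is the largest such ideal, and $I\ne A$. Let $\kappa\colon A\to A_1=A/I$ be the quotient map and $\rho_s=\rho_1\circ\kappa$. Let $b\in A_1$ be a nonzero abelian element. The closed span of $A_1bA_1$ is a nonzero ideal, and $\rho_1$ does not vanish on it by maximality of $I$. The polarization identity $4y^*bx=\sum_{k=0}^3i^k(x+i^ky)^*b(x+i^ky)$ then gives $v\in A_1$ with $\rho_1(v^*bv)\ne0$.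

Let $m=b^{1/2}v$ and $B=\operatorname{her}(m^*m)\subseteq A_1$. We claim that $B$ is commutative. Represent $A_1$ faithfully on a Hilbert space and let $m=u|m|$ be the polar decomposition. Then $u^*ux=x=xu^*u$ for $x\in B$, so $x\mapsto uxu^*$ is an injective $*$-homomorphism on $B$. It maps $|m|y|m|$ to $mym^*=b^{1/2}vyv^*b^{1/2}\in\operatorname{her}(b)$ for $y\in A_1$, so it maps $B$ into the commutative algebra $\operatorname{her}(b)$.

Thus $B\cong C_0(U)$, where $U$ is locally compact Hausdorff and, by separability, second countable; fix a compatible metric $d$. The functional $\rho_1|_B$ is a complex Radon measure $\nu$ on $U$, and $\nu\neq0$ because $m^*m=v^*bv\in B$.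

\subsection{A binary tree of functions}

\begin{lemma}\label{lem:zerodim}
There is a compact set $K\subseteq U$ with $\nu(K)\ne0$ that has a countable base of clopen sets.
\end{lemma}

\begin{proof}
By inner regularity there is a compact $K_0$ with $\nu(K_0)\ne0$. Let $(\zeta_i)$ be a dense sequence in $U$. For fixed $i$ the spheres $\{d(\zeta_i,\cdot)=r\}$ are disjoint, so all but countably many are $|\nu|$-null; choose a countable dense set $R_i\subset(0,\infty)$ of such radii. Enumerate the resulting spheres as $\Sigma_1,\Sigma_2,\dots$, and choose open sets $V_l\supseteq\Sigma_l$ with $|\nu|(V_l)<2^{-l}|\nu(K_0)|$. Then $K=K_0\setminus\bigcup_lV_l$ is compact and $|\nu(K)|\ge|\nu(K_0)|-\sum_l|\nu|(V_l)>0$. For $r\in R_i$ the open and the closed ball of center $\zeta_i$ and radius $r$ have the same intersection with $K$, which is therefore clopen in $K$. These sets form a base: given $\zeta\in K$ and $\eta>0$, take $d(\zeta,\zeta_i)<\eta/3$ and $r\in R_i\cap(\eta/3,2\eta/3)$.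
\end{proof}

If $(C_n)$ is a countable clopen base, then $\zeta\mapsto(1_{C_n}(\zeta))_n$ is continuous and injective, so we may regard $K$ as a closed subset of $\{0,1\}^{\mathbb N}$. For a finite word $w$ in $0,1$, of length $|w|$, let $K_w$ be the clopen, possibly empty, set of points of $K$ with prefix $w$. The empty word is denoted by $\emptyset$, so $K_\emptyset=K$, and $K_w$ is the disjoint union of $K_{w0}$ and $K_{w1}$.

Choose $x_w\in C_c(U)$ with $0\le x_w\le1$, $x_w=1$ on $K_w$, and $x_w=0$ if $K_w$ is empty, such that $x_{w0}$ and $x_{w1}$ have disjoint supports contained in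
\[
O_w=\{x_w>1/2\}\cap\{d(\cdot,K)<1/(|w|+1)\}.
\]
This is done by induction on $|w|$ with Urysohn's lemma, since $K_{w0}$ and $K_{w1}$ are disjoint compact subsets of the open set $O_w$. Let $f(t)=\min(1,2t)$ for $t\ge0$ and $g_w=f(x_w)$. The reason for passing from $x_w$ to $g_w$ is the identity
\begin{equation}\label{eq:unit}
f(t)\,(t-\tfrac12)_+=(t-\tfrac12)_+,
\end{equation}
which survives lifting and makes each element of the tree a unit for its descendants.

\subsection{Lifting the tree}

Let $(j_n)$ be a dense sequence in the set of positive contractions of the separable algebra $I$, and $j=\sum_{n\ge1}2^{-n}j_n$.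

\begin{lemma}\label{lem:lift}
There are positive contractions $\tilde x_w\in A$ with $\kappa(\tilde x_w)=x_w$ such that, for every word $w$ and $i=0,1$,
\[
\tilde x_{w0}\tilde x_{w1}=0,\qquad\tilde x_{wi}\in H_w:=\operatorname{her}\big((\tilde x_w-\tfrac12)_+\big)\subseteq A,\qquad\|j\tilde x_{wi}\|\le8^{-|w|-1}.
\]
\end{lemma}

\begin{proof}
For $\tilde x_\emptyset$ apply $t\mapsto\min(\max(t,0),1)$ to a self-adjoint lift of $x_\emptyset$. Suppose that $\tilde x_w$ is given. To obtain orthogonal lifts, we lift the difference $\Delta=x_{w0}-x_{w1}$ and take positive and negative parts. Let $a=(\tilde x_w-\frac12)_+$, so $\kappa(a)=(x_w-\frac12)_+$. As $\Delta$ has compact support in $\{x_w>1/2\}$, we can write $\Delta=\kappa(a)\Delta'\kappa(a)$ with $\Delta'\in C_c(U)$ real. If $y'$ is a self-adjoint lift of $\Delta'$, then $ay'a\in H_w$ is a self-adjoint lift of $\Delta$. Since $\|\Delta\|\le1$, applying $t\mapsto\min(\max(t,-1),1)$ gives a self-adjoint contraction $y_0\in H_w$ with $\kappa(y_0)=\Delta$.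

We modify $y_0$ by an element of $I$ to make it almost orthogonal to $j$. Write $y_0=rsr$, where $r=|y_0|^{1/3}$ and $s$ is the real cube root of $y_0$; both are self-adjoint contractions in $H_w$. Let $(e_\iota)$ be an approximate unit of the $C^*$-algebra $H_w\cap I$ with $0\le e_\iota\le1$, and put $y_\iota=r(1-e_\iota)s(1-e_\iota)r$. This is a self-adjoint contraction in $H_w$ with $\kappa(y_\iota)=\Delta$, and
\[
\|jy_\iota\|^2\le\|jr(1-e_\iota)\|^2=\|(1-e_\iota)rj^2r(1-e_\iota)\|\to0,
\]
because $rj^2r\in H_w\cap I$. Fix $y=y_\iota$ with $\|jy\|\le8^{-|w|-1}$, and let $\tilde x_{w0}=y_+$ and $\tilde x_{w1}=y_-$. These are orthogonal positive contractions in $H_w$, and they lift $\Delta_+=x_{w0}$ and $\Delta_-=x_{w1}$. Finally, $y_\pm$ is, up to sign, $y$ multiplied on the right by a spectral projection of $y$ in $A^{**}$, so $\|jy_\pm\|\le\|jy\|$.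
\end{proof}

Put $\tilde g_w=f(\tilde x_w)\in A$, so $\kappa(\tilde g_w)=g_w$. By \eqref{eq:unit}, $\tilde g_w$ is a two-sided unit for $H_w$, which contains $\tilde g_{w0}$ and $\tilde g_{w1}$; moreover $\tilde g_{w0}\tilde g_{w1}=0$. It follows that
\begin{equation}\label{eq:tree}
\tilde g_w\tilde g_v=\tilde g_v\tilde g_w=
\begin{cases}\tilde g_v&\text{if $v$ properly extends $w$,}\\0&\text{if neither of $v,w$ extends or equals the other.}\end{cases}
\end{equation}
The first case follows by induction on $|v|$: if $v=v'i$ and $v'$ properly extends $w$, then $\tilde g_w\tilde g_v=\tilde g_w\tilde g_{v'}\tilde g_v=\tilde g_{v'}\tilde g_v=\tilde g_v$. In the second case there is a word $u$ such that, say, $w$ begins with $u0$ and $v$ with $u1$. By the first case, $\tilde g_w$ equals $\tilde g_{u0}$ or $\tilde g_w\tilde g_{u0}$, and $\tilde g_v$ equals $\tilde g_{u1}$ or $\tilde g_{u1}\tilde g_v$, so $\tilde g_w\tilde g_v$ contains the factor $\tilde g_{u0}\tilde g_{u1}=0$. The other order follows by taking adjoints. Hence the $\tilde g_w$ generate a commutative $C^*$-subalgebra $D$ of $A$.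

For $n\ge|w|$ let $c_{w,n}\in D$ be the sum of the $\tilde g_v$ over all words $v$ of length $n$ that begin with $w$. The summands are orthogonal positive contractions, so $0\le c_{w,n}\le1$. For $n'>n$, a word of length $n'$ beginning with $w$ properly extends exactly one of the words $v$ in this sum and is incomparable with the others, so $c_{w,n}c_{w,n'}=c_{w,n'}$ by \eqref{eq:tree}. Then $c_{w,n}-c_{w,n'}=c_{w,n}(1-c_{w,n'})\ge0$, and $c_{w,n}$ decreases to some $c_w\in A^{**}$. Letting $n'\to\infty$ gives $c_{w,n}c_w=c_w$, and then letting $n\to\infty$ shows that $c_w$ is a projection. Put $c=c_\emptyset$. Since $c_{w,n}\le c_{\emptyset,n}$, we have $c_w\le c$.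

\emph{The projection $c$ annihilates $I$.} We have $f(t)=t\min(1/t,2)$ for $t>0$, so $\|j\tilde g_v\|\le2\|j\tilde x_v\|$, and for $n\ge1$
\[
\|jc\|=\|jc_{\emptyset,n}c\|\le\|jc_{\emptyset,n}\|\le2^n\cdot2\cdot8^{-n}.
\]
So $jc=0$. Then $0\le2^{-n}cj_nc\le cjc=0$, hence $j_n^{1/2}c=0$ and $j_nc=0$ for all $n$. By density and linearity, $Ic=0=cI$.

\emph{The images in $B$.} Let $G_{w,n}=\kappa(c_{w,n})\in B$, the corresponding sum of the functions $g_v$. We claim that $G_{w,n}\to1_{K_w}$ pointwise, with $0\le G_{w,n}\le1$. If $\zeta\in K$, there is exactly one word $v$ of length $n$ with $\zeta\in K_v$. Then $g_v(\zeta)=1$, and $g_{v'}(\zeta)=0$ for the other words $v'$ of length $n$, since $g_vg_{v'}=0$ by \eqref{eq:tree}. So $G_{w,n}=1_{K_w}$ on $K$. If $\zeta\notin K$, then $G_{w,n}(\zeta)=0$ as soon as $1/n\le d(\zeta,K)$, because $g_v$ vanishes off $\{d(\cdot,K)<1/|v|\}$. In particular, by normality and dominated convergence,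
\begin{equation}\label{eq:nuK}
\rho_s(c)=\lim_n\rho_s(c_{\emptyset,n})=\lim_n\int G_{\emptyset,n}\,d\nu=\nu(K)\ne0.
\end{equation}

\subsection{The contradiction}

Since $\rho_s$ is $\pi$-normal on $D$, there is a $\pi$-normal $\omega\in A^*$ with $\omega=\rho_s$ on $D$. Both are normal on $A^{**}$ and $c_{w,n}\in D$, so $\omega(c_w)=\rho_s(c_w)$ for all $w$. Consider the normal functional
\[
\theta(x)=\rho_s(cxc)-\omega(cxc)\qquad(x\in A^{**}).
\]
It satisfies $\theta(cxc)=\theta(x)$, and $\theta(c_w)=0$ because $cc_wc=c_w$. We show that $\theta=0$.

As $cIc=0$, we have $\theta|_A=\theta_1\circ\kappa$ with $\theta_1\in A_1^*$. Let $\mu$ be the complex measure on $U$ representing $\theta_1|_B$. Let $x\in B$ with lift $\tilde x\in A$. From $cc_{\emptyset,n}=c$ we get $\theta(\tilde x)=\theta(c_{\emptyset,n}\tilde x)$, that is, $\int x\,d\mu=\int G_{\emptyset,n}x\,d\mu$, and in the limit $\int x\,d\mu=\int_Kx\,d\mu$. Moreover,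
\[
\mu(K_w)=\lim_n\int G_{w,n}\,d\mu=\lim_n\theta(c_{w,n})=\theta(c_w)=0.
\]
The functions $1_{K_w}$ span a unital $*$-subalgebra of $C(K)$ that separates points, since two of the sets $K_w$ are nested or disjoint and the $K_w$ are the cylinder sets of $K$. By the Stone--Weierstrass theorem, $\int_Kx\,d\mu=0$ for every $x\in B$. So $\theta_1|_B=0$.

Now we use that $B$ is hereditary in $A_1$. For $a\in A$, the identities $c\tilde g_\emptyset=c=\tilde g_\emptyset c$ (the case $c_{\emptyset,0}=\tilde g_\emptyset$) give
\[
\theta(a)=\theta(\tilde g_\emptyset a\tilde g_\emptyset)=\theta_1(g_\emptyset\kappa(a)g_\emptyset)=0,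
\]
since $g_\emptyset\kappa(a)g_\emptyset\in B$. By normality $\theta=0$ on $A^{**}$. Evaluate at the central projection $1-z$. We have $\omega((1-z)c)=0$ by Lemma~\ref{lem:pinormal}, and $\rho_s((1-z)c)=\rho_s(c)$ by definition of the singular part. So $0=\theta(1-z)=\rho_s(c)$, contradicting \eqref{eq:nuK}. Hence $\rho_s=0$, and the proof of Theorem~\ref{thm:typeI} is complete. Type~I was used to find the abelian element $b$ in $A/I$, and separability was used to metrize $U$ and to construct $j$. \qed

\begin{thebibliography}{9}

\bibitem{Glimm}
Glimm, \emph{Type I $C^*$-algebras}, Ann. of Math. \textbf{73} (1961).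

\bibitem{Pedersen}
Pedersen, \emph{$C^*$-algebras and their Automorphism Groups}, Ch.~6.

\bibitem{ICM}
\emph{Proceedings of the} [title as printed], Problem~(1.3.2),
\texttt{https://www.mathunion.org/\allowbreak fileadmin/\allowbreak ICM/\allowbreak Proceedings/\allowbreak ICM1974.2/\allowbreak ICM1974.2.ocr.pdf}

\end{thebibliography}
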